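# Barycentric subdivisions of polytopes whose $f$-polynomials have non-real zeros

## Counting chains in polygons and in three-dimensional polytopes

Take a square. It has $8$ nonempty proper faces: $4$ vertices and $4$ edges. Order them by inclusion and count chains, that is, totally ordered subsets. There is $1$ empty chain, there are $8$ one-element chains, and there are $8$ two-element chains, since each edge contains two vertices. Record this as
$$1+8t+8t^2 .$$
The discriminant is $64-32>0$, so both zeros are real. For a $p$-gon the same count gives $1+2pt+2pt^2$, with discriminant $4p^2-8p=4p(p-2)>0$. Again the zeros are real.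

Now take the $3$-cube. It has $8+12+6=26$ nonempty proper faces. The two-element chains are $24$ vertex–edge pairs, $24$ edge–square pairs and $24$ vertex–square pairs, so $72$ in all. There are $48$ three-element chains: $6$ squares, $4$ edges in each, $2$ vertices in each edge. We get
$$1+26t+72t^2+48t^3=(1+2t)(1+24t+24t^2),$$
and the quadratic factor has discriminant $576-96>0$.

The cube is not special here. Let $P$ be any $3$-polytope with $E$ edges. By Euler's relation it has $f_0+f_1+f_2=2E+2$ nonempty proper faces. There are $2E$ vertex–edge pairs and $2E$ edge–facet pairs. There are also $2E$ vertex–facet pairs, because a polygon has as many vertices as edges. A full chain is an edge with a choice of one of its two vertices and one of its two facets, so there are $4E$ of them. Hence the polynomial is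
$$1+(2E+2)t+6Et^2+4Et^3=(1+2t)(1+2Et+2Et^2),$$
and $4E^2-8E>0$ because $E\ge 6$. All zeros are real.

Does this go on in every dimension? Let us fix the terms.

**Definitions.** A polynomial with real coefficients is *real-rooted* if all its zeros are real. For a finite simplicial complex $\Delta$ of dimension $d-1$, the *$f$-polynomial* is $f_\Delta(t)=\sum_{S\in\Delta}t^{|S|}=\sum_{i=0}^d f_{i-1}(\Delta)t^i$, where $f_{-1}(\Delta)=1$ and $f_j(\Delta)$ is the number of $j$-dimensional faces. The *order complex* of a finite poset has the chains of the poset as its faces. The *barycentric subdivision* of (the boundary complex of) a convex polytope $P$ is the order complex of the poset of nonempty proper faces of $P$.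

For an $n$-polytope $P$ let $c_j(P)$ be the number of $j$-element chains of nonempty proper faces of $P$, with $c_0=1$, and
$$f_P(t)=\sum_{j=0}^n c_j(P)\,t^j ,$$
which is the $f$-polynomial of the barycentric subdivision. (If we admitted $P$ itself as an element of the poset, each chain could be extended by $P$ or not. This multiplies $f_P$ by $1+t$ and does not affect real-rootedness.)

Brenti and Welker (2008) proved that $f_P$ is real-rooted when $P$ is simplicial, and Athanasiadis (2021) proved it when $P$ is cubical. Brenti and Welker conjectured in 2008 that $f_P$ is real-rooted for every polytope $P$. The conjecture is false: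

**Theorem A.** For every $n\ge 140$ there is an $n$-polytope $P$ with $c_2(P)^2<c_1(P)c_3(P)$. Hence the $f$-vector of its barycentric subdivision is not log-concave, and $f_P$ is not real-rooted.

**Theorem B.** For every $n\ge 64$ there is an $n$-polytope $P$ with $f_P$ not real-rooted.

**Theorem C.** If $\dim P\le 5$, then $f_P$ is real-rooted.

Dimensions $6\le n\le 63$ are not decided here.

Throughout, $f_i$ is the number of $i$-faces of the polytope under discussion, and $f_{ij}$ is the number of pairs ($i$-face $\subset$ $j$-face).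

## Facts about zeros and face numbers that we use

**Newton's inequalities.** If $\sum_j a_jt^j$ is real-rooted with all $a_j\ge0$, then $a_j^2\ge a_{j-1}a_{j+1}$ for all $j$. In degree exactly $n$ one even has $a_j^2\ge a_{j-1}a_{j+1}\left(1+\frac1j\right)\left(1+\frac1{n-j}\right)$ for $1\le j\le n-1$.

**Hurwitz's theorem, for polynomials.** Let $p_N$ be polynomials of bounded degree converging coefficientwise to $p\not\equiv0$, and let $p(z_0)=0$. Then every disc around $z_0$ contains a zero of $p_N$ for all large $N$. Choosing the disc off the real axis when $z_0$ is not real, we see two things: a nonzero limit of real-rooted polynomials is real-rooted, and if the limit has a non-real zero, so does $p_N$ for all large $N$.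

**Euler's relation.** For an $n$-polytope, $\sum_{i=0}^{n-1}(-1)^if_i=1-(-1)^n$.

**The $h$-vector of a simplicial polytope.** For a simplicial $D$-polytope $Q$ (all proper faces are simplices), the numbers $h_0,\dots,h_D$ are defined by
$$\sum_{i=0}^{D}f_{i-1}(Q)s^i=\sum_{j=0}^D h_j(Q)\,s^j(1+s)^{D-j}.$$
Dividing by $(1+s)^D$ and putting $u=s/(1+s)$, so that $1+s=1/(1-u)$, gives $\sum_j h_ju^j=\sum_i f_{i-1}u^i(1-u)^{D-i}$, that is,
$$h_j=\sum_{i\le j}(-1)^{j-i}\binom{D-i}{j-i}f_{i-1}.$$
The Dehn–Sommerville relations say $h_j=h_{D-j}$. Example: for the square, $1+4s+4s^2=(1+s)^2+2s(1+s)+s^2$, so $h=(1,2,1)$.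

**The diamond property.** If $A\subset B$ are faces of a polytope ($\emptyset$ and $P$ itself allowed) with $\dim B=\dim A+2$, then exactly two faces lie strictly between them.

**The $cd$-index.** Let $P$ be an $n$-polytope. For $S\subseteq\{1,\dots,n\}$ let $\alpha(S)$ be the number of chains of nonempty proper faces whose set of dimensions is $\{i-1:i\in S\}$, and let $\beta(S)=\sum_{T\subseteq S}(-1)^{|S\setminus T|}\alpha(T)$. Let $w_S$ be the word of length $n$ in noncommuting letters $a,b$ that has $b$ at the positions in $S$ and $a$ elsewhere. It is a textbook fact that $\sum_S\beta(S)w_S$ is a polynomial in $c=a+b$ and $d=ab+ba$. This polynomial is the $cd$-index. It is homogeneous of degree $n$ when $c$ has degree $1$ and $d$ has degree $2$. Stanley (*Flag f-vectors and the cd-index*, Math. Z. 216 (1994)) proved that the $cd$-index of a convex polytope has nonnegative coefficients.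

Example: for a $p$-gon, $\alpha(\emptyset)=1$, $\alpha(\{1\})=\alpha(\{2\})=p$, $\alpha(\{1,2\})=2p$. So $\beta(\emptyset)=1$, $\beta(\{1\})=\beta(\{2\})=p-1$, $\beta(\{1,2\})=2p-2p+1=1$, and the sum is $aa+(p-1)(ab+ba)+bb=c^2+(p-2)d$.

## Dimension at most five: one quadratic discriminant

The natural way to attack the conjecture is to generalize the hand computations. In dimensions $2$ and $3$ the variable entered through $t+t^2$, up to a factor $1+2t$ in dimension $3$. The $cd$-index explains this.

**Step 1. Reduce $f_P$ to a polynomial in $t+t^2$ of half the degree.** For $n=1$ we have $f_P=1+2t$, and there is nothing to prove. Let $n\ge2$ and $h(t)=\sum_S\beta(S)t^{|S|}$. Since $\alpha(S)=\sum_{T\subseteq S}\beta(T)$,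
$$f_P(t)=\sum_S\alpha(S)t^{|S|}=\sum_T\beta(T)\sum_{S\supseteq T}t^{|S|}=\sum_T\beta(T)t^{|T|}(1+t)^{n-|T|}=(1+t)^n\,h\!\left(\frac t{1+t}\right).$$
So $h$ is the $h$-polynomial of the barycentric subdivision. It arises from $\sum_S\beta(S)w_S$ by $a\mapsto1$, $b\mapsto t$, which means $c\mapsto1+t$ and $d\mapsto2t$. A $cd$-word with $i$ letters $d$ has $n-2i$ letters $c$, so
$$h(t)=\sum_{i}\gamma_i\,t^i(1+t)^{n-2i},\qquad \gamma_i\ge0,\quad\gamma_0=1 .$$
Here $\gamma_i$ is $2^i$ times the sum of the coefficients of the words with $i$ letters $d$, hence nonnegative by Stanley's theorem. Moreover $\gamma_0$ is the coefficient of $c^n$; since the word $a^n$ arises only from $c^n$, this coefficient is $\beta(\emptyset)=1$.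

Now substitute $t/(1+t)$. Since $1+\frac{t}{1+t}=\frac{1+2t}{1+t}$,
$$(1+t)^n\left(\frac t{1+t}\right)^i\left(\frac{1+2t}{1+t}\right)^{n-2i}=t^i(1+t)^i(1+2t)^{n-2i}.$$
Put $s=t(1+t)$ and $k=\lfloor n/2\rfloor$. Because $(1+2t)^2=1+4s$, we obtain
$$f_P(t)=\sum_i\gamma_is^i(1+2t)^{n-2i}=(1+2t)^{n-2k}g(s),\qquad g(s)=\sum_{i=0}^k\gamma_is^i(1+4s)^{k-i}.\tag{1}$$
The exponent $n-2k$ is $0$ for even $n$ and $1$ for odd $n$.

**Step 2. Show that it suffices to prove $g$ real-rooted.** If $s\ge0$, all terms of $g(s)$ are nonnegative and the term $i=0$ is positive, so $g(s)>0$. If $s<-\frac14$, then $s^i(1+4s)^{k-i}$ has sign $(-1)^i(-1)^{k-i}=(-1)^k$ for every $i$, and the term $i=0$ is nonzero, so $g(s)\ne0$. Hence every real zero $s$ of $g$ lies in $[-\frac14,0)$. For such $s$ the equation $t^2+t=s$ has discriminant $1+4s\ge0$, so both its solutions are real. By (1), every zero of $f_P$ is $-\frac12$ or solves $t^2+t=s$ for a zero $s$ of $g$. So if all zeros of $g$ are real, then all zeros of $f_P$ are real.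

**Step 3. Finish dimensions $2$ and $3$.** Here $k=1$, so $\deg g\le1$ and $g$ is real-rooted.

For $n=4,5$ we have $k=2$. Write $g(s)=1+g_1s+g_2s^2$, and let $N=c_1(P)$ and $T=c_n(P)$, the number of complete flags.

**Step 4. Dimension $4$: bound the discriminant.** Comparing the coefficients of $t$ and $t^4$ in $f_P(t)=g(t+t^2)$ gives $g_1=N$ and $g_2=T$. A complete flag (vertex, edge, $2$-face, facet) is determined by its vertex–($2$-face) pair, one of the $2$ edges of the $2$-face at that vertex, and one of the $2$ facets containing the $2$-face. So $T=4f_{02}\le4f_0f_2$. Euler's relation $f_0+f_2=f_1+f_3$ gives $N=2(f_0+f_2)$. Thus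
$$N^2-4T\ge4(f_0+f_2)^2-16f_0f_2=4(f_0-f_2)^2\ge0 .$$

**Step 5. Dimension $5$: the same with edges and $3$-faces.** From $f_P(t)=(1+2t)\,g(t+t^2)$, the coefficients of $t$ and $t^5$ give $N=2+g_1$ and $T=2g_2$. The discriminant of $g$ is $g_1^2-4g_2=(N-2)^2-2T$. A complete flag is determined by its (edge, $3$-face) pair and three binary choices: the vertex of the edge, the $2$-face between the two, and the facet above the $3$-face. So $T=8f_{13}\le8f_1f_3$. Euler's relation $f_0+f_2+f_4=f_1+f_3+2$ gives $N-2=2(f_1+f_3)$. Hence
$$(N-2)^2-2T\ge4(f_1+f_3)^2-16f_1f_3=4(f_1-f_3)^2\ge0 .$$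
In both cases $g$ is real-rooted, and Theorem C is proved. $\blacksquare$

Where does this stop? The nonnegativity of the $\gamma_i$ was never enough by itself. With $k=2$ and $(\gamma_0,\gamma_1,\gamma_2)=(1,0,1)$ we would get $g(s)=(1+4s)^2+s^2=1+8s+17s^2$, whose discriminant is $64-68<0$. We needed a bound saying that the top coefficient is small. For $k=3$, $g(s)=1+g_1s+g_2s^2+g_3s^3$ with $g_3>0$, real-rootedness forces, by Newton, both $g_1^2\ge3g_2$ and $g_2^2\ge3g_1g_3$. The second condition is of a new kind: it asks a middle coefficient to be large. The inequality $f_{02}\le f_0f_2$ and its relatives bound flag numbers from above and say nothing about this. So let us look for polytopes in which a middle coefficient of $f_P$ is too small.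

## Two log-concave sequences with a bad sum

The sequences $(1,10,100)$ and $(100,10,1)$ are both log-concave. Their sum $(101,20,101)$ is not: the first summand dominates at one end, the second at the other, and both are small in the middle.

Suppose we can build polytopes whose polynomials $f_P$ are, up to scaling and a negligible error, of the form $X(t)+\lambda\sigma(t)$. Here $X=\sum x_jt^j$ and $\sigma=\sum s_jt^j$ have nonnegative coefficients, $x_2,s_2>0$, and $\lambda>0$ is ours to choose. Since
$$(x_1+\lambda s_1)(x_3+\lambda s_3)\ge\lambda s_1x_3,$$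
log-concavity at index $2$ fails as soon as $(x_2+\lambda s_2)^2<\lambda s_1x_3$. By the inequality of arithmetic and geometric means $(x_2+\lambda s_2)^2/\lambda\ge4x_2s_2$, with equality for $\lambda=x_2/s_2$. So the best choice of $\lambda$ works exactly when $4x_2s_2<s_1x_3$. This singles out the number
$$\rho=\frac{x_2s_2}{s_1x_3}=\frac{s_2/s_1}{x_3/x_2},$$
and we want $\rho<\frac14$. So $\sigma$ should grow slowly from index $1$ to index $2$, while $X$ should grow fast from index $2$ to index $3$.

## Stacking adds a fixed polynomial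

The summand $\lambda\sigma$ will come from stacking. Let $G$ be a facet of the $n$-polytope $P$, $n\ge2$. A point $a$ is *beyond* $G$ if the hyperplane of $G$ strictly separates it from the interior of $P$. It is *beneath* another facet if it lies strictly on the same side of that facet's hyperplane as the interior of $P$. A point $a$ beyond $G$ and beneath all other facets exists: move a relative interior point of $G$ slightly outward. Put $P'=\mathrm{conv}(P\cup\{a\})$. It is a textbook fact that the proper faces of $P'$ are the proper faces of $P$ other than $G$, together with the pyramids $a*H$ for $H$ a proper face of $G$, where $H=\emptyset$ is allowed and gives the vertex $a$. The new facets are the pyramids over the facets of $G$.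

**Step 1. Show that the change of $f_P$ depends only on $G$.** Chains of $P'$ without new faces are the chains of $P$ that avoid $G$. A chain of $P$ that contains $G$ has $G$ on top, so it is $G$ together with a chain of nonempty proper faces of $G$. Hence the chains without new faces are counted by $f_P(t)-tf_G(t)$. In a chain containing a new face, the top element contains $a$ and is therefore new. All its elements are then faces of some $a*H$, so each is of the form $a*H'$ or is a nonempty proper face of $G$. The poset of such elements is determined by the face lattice of $G$. Therefore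
$$f_{P'}(t)=f_P(t)+\delta_G(t),\tag{2}$$
where $\delta_G$ depends only on the combinatorial type of $G$.

**Step 2. Compute what is needed when $G$ is a simplex.** If $G$ is an $(n-1)$-simplex, write $\delta_G=\sigma(t)=\sum_{j\ge1}s_jt^j$. All new facets are again simplices, so we may stack again, as often as we like, and each stacking over a simplex facet adds $\sigma$. We need four facts.

First, there are $2^n-1$ new faces, one for each proper subset $H$ of the $n$ vertices of $G$, and $G$ disappears. So
$$s_1=2^n-2 .$$

Second, a new pair has top $a*H$ with $H\subsetneq V(G)$, and its bottom is a nonempty proper subset of $\{a\}\cup H$. There are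
$$\sum_{H\subsetneq V(G)}\left(2^{|H|+1}-2\right)=2(3^n-2^n)-2(2^n-1)$$
of them. The removed pairs are those containing $G$, and there are $2^n-2$. So
$$s_2=2\cdot3^n-5\cdot2^n+4,\qquad 0<s_2<2\cdot3^n .$$
(For $n=2$ the value is $2$. For $n\ge3$, $2\cdot3^n>5\cdot2^n$ because $(3/2)^3>5/2$.)

Third, one simplex facet is replaced by $n$ simplex facets, and each facet lies in $n!$ complete flags, so
$$s_n=(n-1)\,n!>0 .$$

Fourth, $s_j\ge0$ for all $j$. Indeed, stacking the $n$-simplex $\Delta_n$ $k$ times gives a polytope with polynomial $f_{\Delta_n}+k\sigma$. Its coefficients count chains, so they are nonnegative for every $k$.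

Example, $n=3$: stacking over a triangle adds three edges. By the formula for $3$-polytopes it adds $6t+18t^2+12t^3$, and the formulas above give $s_1=6$, $s_2=54-40+4=18$, $s_3=2\cdot6=12$.

**Step 3. Make a simplex facet where there is none.** The summand $X$ will come from cubical polytopes, whose proper faces are all combinatorial cubes. We need one simplex facet to start stacking. Let $C_i$ denote the combinatorial $i$-cube, and let $n\ge3$. Stack over a facet $C_{n-1}$; among the new facets is $\mathrm{pyr}(C_{n-2})$. One of the facets of this pyramid is $\mathrm{pyr}(C_{n-3})$, so stacking over it creates a facet $\mathrm{pyr}^2(C_{n-3})$. Continue. After $n-2$ stackings there is a facet $\mathrm{pyr}^{n-2}(C_1)$, which is an $(n-1)$-simplex because $C_1$ is a segment. By (2) the total change is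
$$R_n(t)=\sum_{i=0}^{n-3}\delta_{\mathrm{pyr}^i(C_{n-1-i})}(t),$$
which depends only on $n$.

By Step 2, $s_2/s_1$ is about $2\left(\frac32\right)^n$. This is the growth that $x_3/x_2$ has to beat.

## Chains in cubical polytopes, and why the cube itself is too flat

**Step 1. Express chain numbers through face numbers.** Let $X$ be a cubical $n$-polytope and put $F(y)=\sum_{i=0}^{n-1}f_i(X)y^i$. The faces of the $i$-cube are the vectors in $\{+,-,*\}^i$, with order given coordinatewise by $+<*$ and $-<*$. Consider multichains $y_1\le\dots\le y_{l-1}$ of nonempty faces, the whole cube allowed. In each coordinate, either all entries are $*$, or for some $p$ with $1\le p\le l-1$ the first $p$ entries equal one sign and the rest are $*$. That makes $1+2(l-1)=2l-1$ possibilities per coordinate, so there are $(2l-1)^i$ multichains. (Check $i=1$, $l=3$: $(+,+),(+,*),(-,-),(-,*),(*,*)$.)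

Count the same multichains by the set of proper faces they use. Let $b^{(i)}_p$ be the number of $p$-element chains of nonempty proper faces of the $i$-cube. Given such a chain, a multichain using exactly these proper faces is fixed by $p$ positive multiplicities and one nonnegative multiplicity for the whole cube, with sum $l-1$. Adding $1$ to the last, these are compositions of $l$ into $p+1$ positive parts, of which there are $\binom{l-1}p$. So
$$(2l-1)^i=\sum_p\binom{l-1}p\,b^{(i)}_p,\qquad\text{hence}\qquad b^{(i)}_{j-1}=\sum_{l=1}^{j}(-1)^{j-l}\binom{j-1}{l-1}(2l-1)^i$$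
by binomial inversion. A $j$-element chain of $X$ is a top element, which is an $i$-cube for some $i\le n-1$, and a $(j-1)$-element chain of nonempty proper faces of it. Summing $f_i(X)\,b^{(i)}_{j-1}$ over $i$,
$$c_j(X)=\sum_{l=1}^{j}(-1)^{j-l}\binom{j-1}{l-1}F(2l-1)\qquad(j\ge1).\tag{3}$$
For the square, $F(y)=4+4y$, so $c_1=F(1)=8$ and $c_2=F(3)-F(1)=8$, as at the start.

**Step 2. Try the $n$-cube.** Here $F(y)=(2+y)^n-y^n$, and (3) gives
$$c_2=5^n-2\cdot3^n+1,\qquad c_3=7^n-3\cdot5^n+3\cdot3^n-1$$
($72$ and $48$ for $n=3$). With $x_2=c_2$ and $x_3=c_3$, the test number satisfies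
$$\rho=\frac{c_2s_2}{s_1c_3}\sim\frac{5^n\cdot2\cdot3^n}{2^n\cdot7^n}=2\left(\frac{15}{14}\right)^n\longrightarrow\infty .$$
The test $\rho<\frac14$ fails for all large $n$: the cube grows only like $(7/5)^n$ from index $2$ to index $3$, and $7/5<3/2$.

**Step 3. See which cubical polytopes would grow faster.** Let $X$ be a cubical $n$-polytope and $v$ a vertex. The faces of the vertex figure $Q_v$ correspond to the faces of $X$ containing $v$. Since the proper faces of $X$ are cubes, $Q_v$ is a simplicial $(n-1)$-polytope. Each $i$-face of $X$ has $2^i$ vertices, so $2^if_i=\sum_vf_{i-1}(Q_v)$ for $0\le i\le n-1$. Put $H_j=\sum_vh_j(Q_v)$. Summing the definition of the $h$-vector over $v$, with $s=y/2$ and $D=n-1$, we get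
$$F(y)=\sum_{i=0}^{n-1}2^if_i\left(\tfrac y2\right)^i=\sum_{j=0}^{n-1}H_j\left(\tfrac y2\right)^j\left(1+\tfrac y2\right)^{n-1-j},\tag{4}$$
$$H_j=H_{n-1-j},\qquad H_j=\sum_{i\le j}(-1)^{j-i}\binom{n-1-i}{j-i}2^if_i .\tag{5}$$

Now $x_3/x_2$ is governed by $F(5)/F(3)$. The symmetry in (5) pairs the terms $j$ and $n-1-j$ of (4). For $j\le\frac{n-1}2$ the term $s^j(1+s)^{n-1-j}$ is at least as large as its partner, and from $y=3$ to $y=5$ it grows by the factor $\left(\frac53\right)^j\left(\frac75\right)^{n-1-j}$. This factor increases with $j$. In the cube every vertex figure is a simplex, all its $h_j$ are $1$, all $H_j$ equal $2^n$, and the terms with small $j$ spoil the growth. We want the weight concentrated on the middle $j$. There two dimensions together contribute $\frac53\cdot\frac75=\frac73$, while two dimensions of $\sigma$ cost $\left(\frac32\right)^2=\frac94$, and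
$$\frac73=\frac{28}{12}>\frac{27}{12}=\frac94 .$$
The margin is thin, but it is exponential in $n$.

## Cubical polytopes with the low skeleton of a large cube

Concentration in the middle is what the following theorem of Joswig and Ziegler provides (*Neighborly cubical polytopes*, Discrete Comput. Geom. 24 (2000)): for all $N\ge n\ge2r+2$ there is a cubical convex $n$-polytope whose $r$-skeleton is combinatorially equivalent to the $r$-skeleton of the $N$-cube.

Let $m\ge1$, $e\in\{1,2\}$ and $n=2m+1+e$. Every $n\ge4$ is of this form in exactly one way, with $e=1$ for even $n$ and $e=2$ for odd $n$. Since $n\ge2m+2$, for every $N\ge n$ there is such a polytope with $r=m$; call it $X_N$. Then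
$$f_i(X_N)=2^{N-i}\binom Ni\qquad(i\le m).$$
From now on $F$ and $H_j$ refer to $X_N$.

Small example, $n=4$ ($m=e=1$): $X_N$ has the graph of the $N$-cube, so $f_0=2^N$ and $f_1=N2^{N-1}$. By (5), $H_0=H_3=2^N$ and $H_1=H_2=2f_1-3f_0=2^N(N-3)$. Reading off the coefficients of $y^2$ and $y^3$ in (4), $f_2=\frac14(3H_0+3H_1)=3\cdot2^{N-2}(N-2)$ and $f_3=\frac18(2H_0+2H_1)=2^{N-2}(N-2)$. For $N=4$ these are $24$ and $8$, as they should be for the $4$-cube.

**Step 1. Show that the middle $H_j$ dominate.** Fix $n$ and let $N\to\infty$. For $i\le m$ we have $2^if_i=2^N\binom Ni$, so in (5) the term $i=j$ dominates and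
$$H_j\sim2^N\frac{N^j}{j!}\qquad(j\le m).$$
So $H_j/H_m\to0$ for $j<m$, and $H_m\to\infty$. By symmetry $H_j/H_m\to0$ also for $j>n-1-m$. The remaining indices are as follows.

If $e=1$, then $n-1=2m+1$ and $H_{m+1}=H_m$.

If $e=2$, then $n-1=2m+2$ and $H_{m+2}=H_m$, but the middle number $H_{m+1}$ is its own partner. Here $n$ is odd, so Euler's relation reads $F(-1)=2$. By (4) with $y=-1$, $F(-1)=2^{-(n-1)}\sum_j(-1)^jH_j$, so $\sum_j(-1)^jH_j=2^n$. As $n-1$ is even, $j$ and $n-1-j$ have the same parity, and
$$(-1)^{m+1}H_{m+1}+2\sum_{j\le m}(-1)^jH_j=2^n,\qquad\text{that is,}\qquad H_{m+1}=2H_m-2H_{m-1}+\cdots\pm2^n .$$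
Hence $H_{m+1}/H_m\to2$.

**Step 2. Take the limit of $F$.** With $s=y/2$, equation (4) and Step 1 give, for $e=1$,
$$\frac{F(y)}{H_m}\to s^m(1+s)^{m+1}+s^{m+1}(1+s)^m=s^m(1+s)^m(1+2s),$$
and for $e=2$
$$\frac{F(y)}{H_m}\to s^m(1+s)^{m+2}+2s^{m+1}(1+s)^{m+1}+s^{m+2}(1+s)^m=s^m(1+s)^m(1+2s)^2 .$$
Since $s(1+s)=\frac14y(y+2)$, in both cases the limit is $4^{-m}\bigl(y(y+2)\bigr)^m(1+y)^e$. At $y=2l-1$ we have $y(y+2)=4l^2-1$ and $1+y=2l$, so
$$\frac{4^m}{H_m}F(2l-1)\longrightarrow\Phi_l:=(4l^2-1)^m(2l)^e,\tag{6}$$
$$\Phi_1=2^e3^m,\quad\Phi_2=4^e15^m,\quad\Phi_3=6^e35^m,\quad\Phi_4=8^e63^m .$$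

**Step 3. Take the limit of the chain numbers.** By (3) and (6), $4^mc_j(X_N)/H_m\to x_j$ for $1\le j\le n$, where $x_j=\sum_{l=1}^j(-1)^{j-l}\binom{j-1}{l-1}\Phi_l$ is the $(j-1)$-st finite difference $\Delta^{j-1}\Phi_l$ at $l=1$. Limits of nonnegative numbers are nonnegative, so $x_j\ge0$. Explicitly
$$x_1=\Phi_1,\quad x_2=\Phi_2-\Phi_1,\quad x_3=\Phi_3-2\Phi_2+\Phi_1,\quad x_4=\Phi_4-3\Phi_3+3\Phi_2-\Phi_1 .$$
As $\Phi_l$ is a polynomial in $l$ of degree $2m+e=n-1$ with leading coefficient $4^m2^e$,
$$x_n=\Delta^{n-1}\Phi_l\big|_{l=1}=4^m2^e(n-1)!>0 .$$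

**Step 4. Combine with stacking.** Fix $\lambda>0$. Let $P_N=P_N(\lambda)$ be obtained from $X_N$ by the $n-2$ stackings that create a simplex facet, followed by $K=\lfloor\lambda H_m4^{-m}\rfloor$ stackings over simplex facets. Then $f_{P_N}=f_{X_N}+R_n+K\sigma$. Multiply by $4^m/H_m$. Since $R_n$ does not depend on $N$ and $H_m\to\infty$, its contribution tends to $0$, as does that of the constant term $c_0=1$; and $4^mK/H_m\to\lambda$. So, coefficientwise,
$$\frac{4^m}{H_m}f_{P_N}(t)\longrightarrow X(t)+\lambda\sigma(t),\qquad X(t)=\sum_{j=1}^nx_jt^j .\tag{7}$$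

For $n=4$ this gives $\Phi=(6,60,210,504)$ and $X=6t+54t^2+96t^3+48t^4$, while $s_1=14$ and $s_2=162-80+4=86$. So $\rho=\frac{54\cdot86}{14\cdot96}\approx3.46$, far above $\frac14$. We must wait for the exponential to act.

## The ratio $27/28$

**Step 1. Bound $\rho=\dfrac{x_2s_2}{s_1x_3}$ by a power of $27/28$.** We have
$$0<x_2<\Phi_2=4^e15^m,\qquad 0<s_2<2\cdot3^n=2\cdot3^{2m+1+e},\qquad s_1=2^{2m+1+e}(1-2^{1-n}),$$
$$x_3>\Phi_3-2\Phi_2=6^e35^m\left(1-2\left(\tfrac23\right)^e\left(\tfrac37\right)^m\right).$$
In the quotient of the main terms, the powers with exponent $e$ combine to $\left(\frac{4\cdot3}{2\cdot6}\right)^e=1$, and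
$$\frac{4^e15^m\cdot2\cdot3^{2m+1+e}}{2^{2m+1+e}\cdot6^e35^m}=3\left(\frac{15\cdot9}{4\cdot35}\right)^m=3\left(\frac{135}{140}\right)^m=3\left(\frac{27}{28}\right)^m .$$
For $m\ge31$ we have $n\ge64$, $2^{1-n}\le2^{-63}$ and $2\left(\frac23\right)^e\left(\frac37\right)^m<\frac43\cdot2^{-31}$, so
$$\rho<\frac{3(27/28)^m}{\theta},\qquad\theta=(1-2^{1-n})\left(1-2\left(\tfrac23\right)^e\left(\tfrac37\right)^m\right)>0.999\qquad(m\ge31).\tag{8}$$
In particular $x_3>0.999\,\Phi_3$ for $m\ge31$.

**Step 2. Evaluate the power at the two exponents we need.** From $\ln(1+u)>u-\frac{u^2}2$ for $u>0$, with $u=\frac1{27}$, we get $\ln\frac{28}{27}>\frac1{27}-\frac1{1458}=\frac{53}{1458}>0.03635$. Now $31\cdot0.03635>1.126$ and $69\cdot0.03635>2.508$. So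
$$\left(\tfrac{28}{27}\right)^{31}>e^{1.126}>3.004\cdot1.026>3.08,\qquad\left(\tfrac{28}{27}\right)^{69}>e^{2.508}>12.18\cdot1.008>12.2,$$
using $e^{1.1}>3.004$, $e^{0.026}>1.026$, $e^{2.5}>12.18$ and $e^{0.008}>1.008$.

## Log-concavity fails from dimension 140 on

**Proof of Theorem A.** Let $n\ge140$ and write $n=2m+1+e$ with $e\in\{1,2\}$. If $n$ is even, $m=\frac{n-2}2\ge69$; if $n$ is odd, then $n\ge141$ and $m=\frac{n-3}2\ge69$. By (8),
$$4\rho<\frac{12}{12.2\cdot0.999}<1,\qquad\text{that is,}\qquad4x_2s_2<s_1x_3 .$$
Take $\lambda=x_2/s_2>0$. Multiplying the last inequality by $x_2/s_2=\lambda$ gives $4x_2^2<\lambda s_1x_3$, so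
$$(x_2+\lambda s_2)^2=4x_2^2<\lambda s_1x_3\le(x_1+\lambda s_1)(x_3+\lambda s_3),$$
the last step because all $x_j,s_j\ge0$. By (7) the numbers $4^mc_j(P_N)/H_m$ tend to $x_j+\lambda s_j$ for $j=1,2,3$. The inequality is strict, so $c_2(P_N)^2<c_1(P_N)c_3(P_N)$ for all large $N$. By Newton's inequalities $f_{P_N}$ is not real-rooted. $\blacksquare$

This disproves the conjecture.

## Lifting a dip: non-real zeros from dimension 64 on

The test through log-concavity costs a factor $4$: it needs $\rho<\frac14$. Real-rootedness can be destroyed as soon as $\rho$ is a little below $1$. Look at negative $t=-b$. For small $b$, $X(-b)/(-b)$ looks like $x_1-x_2b+x_3b^2$: it starts positive, becomes negative, and is positive again shortly after $b=x_2/x_3$. And $\sigma(-b)/(-b)$ looks like $s_1-s_2b$, which is positive up to about $b=s_1/s_2$. If $x_2/x_3<s_1/s_2$, which is exactly $\rho<1$, then $\sigma(-b)/(-b)$ is positive along the whole dip of $X(-b)/(-b)$. Adding $\lambda\sigma$ lifts the dip until it no longer reaches $0$. The zeros that were in it collide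 and leave the real line. (With $1-3b+b^2$ and the constant $1$ in the two roles: $1-3b+b^2+\lambda$ has a double zero at $b=\frac32$ when $\lambda=\frac54$, and no real zeros for larger $\lambda$.)

To make "looks like" precise we have to control the tails of two alternating sums. This is where the two known positive results enter.

**Proof of Theorem B.** Let $n\ge64$ and $n=2m+1+e$ with $e\in\{1,2\}$. As before, $m\ge31$: $m=\frac{n-2}2$ for even $n$, and $m=\frac{n-3}2$ with $n\ge65$ for odd $n$.

**Step 1. Show that $(x_j)$ and $(s_j)$ are positive and log-concave.** By Athanasiadis's theorem each $f_{X_N}$ is real-rooted. Its normalized limit $X$ is not zero, so $X$ is real-rooted by Hurwitz. We know $x_j\ge0$ and $x_1,x_n>0$. The $k$-fold stacked simplex is a simplicial polytope, so by the Brenti–Welker theorem $(f_{\Delta_n}+k\sigma)/k$ is real-rooted for every $k\ge1$. Letting $k\to\infty$, $\sigma$ is real-rooted. We know $s_j\ge0$ and $s_1,s_n>0$. So $X(t)/t$ and $\sigma(t)/t$ have degree $n-1$, nonnegative coefficients and positive constant term.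 They are positive for $t\ge0$, hence all their zeros are negative. A product of factors $t+r$ with $r>0$ has positive coefficients, so $x_j,s_j>0$ for $1\le j\le n$. By Newton's inequalities the ratios $x_{j+1}/x_j$ and $s_{j+1}/s_j$ are nonincreasing in $j$.

**Step 2. Collect the numerical facts.** Put $\eta=0.02$.

(i) By (8) and the bound for exponent $31$,
$$(1+\eta)\rho<1.02\cdot\frac3{3.08\cdot0.999}<1 .$$

(ii) Since $3\Phi_3>3\Phi_2$ we have $0<x_4<\Phi_4$; also $0<x_2<\Phi_2$ and $x_3>0.999\,\Phi_3$. So
$$\frac{x_2x_4}{x_3^2}<\frac{\Phi_2\Phi_4}{0.999^2\,\Phi_3^2}=\frac{(8/9)^e(27/35)^m}{0.999^2}<\frac1{900}.$$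
Here $(27/35)^4<0.36$ gives $(27/35)^m<(27/35)^{28}<0.36^7<10^{-3}$. Hence $(1+\eta)^2\,x_2x_4/x_3^2<\eta$ and $(1+\eta)\,x_2x_4/x_3^2<1$.

(iii) $x_2^2>4x_1x_3$. Since $2\Phi_2>\Phi_1$ we have $x_3<\Phi_3$, so
$$4x_1x_3<4\Phi_1\Phi_3=4\left(\tfrac34\right)^e\left(\tfrac7{15}\right)^m\Phi_2^2<3\cdot2^{-31}\,\Phi_2^2,$$
while $x_2^2=(1-2^{-e}5^{-m})^2\Phi_2^2>0.9\,\Phi_2^2$.

**Step 3. Find the dip of $X$.** Define
$$x(b)=\frac{X(-b)}{-b}=\sum_{j=1}^n(-1)^{j-1}x_jb^{j-1},\qquad s(b)=\frac{\sigma(-b)}{-b}=\sum_{j=1}^n(-1)^{j-1}s_jb^{j-1},$$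
$$a=(1+\eta)\frac{x_2}{x_3},\qquad a'=\frac{x_2}{2x_3}<a .$$
For $0<b\le a$ and $j\ge3$, Step 1 and (ii) give $x_{j+1}b/x_j\le x_4a/x_3=(1+\eta)x_2x_4/x_3^2<1$. So $x_4b^3-x_5b^4+\cdots$ is an alternating sum whose terms do not increase in absolute value. It lies in $[0,x_4b^3]$, and
$$x_1-x_2b+x_3b^2-x_4b^3\le x(b)\le x_1-x_2b+x_3b^2\qquad(0<b\le a).$$
Three values follow. First, $x(0)=x_1>0$. Second, by (iii),
$$x(a')\le x_1-x_2a'+x_3a'^2=x_1-\frac{x_2^2}{4x_3}<0 .$$
Third, since $x_3a-x_2=\eta x_2$,
$$x(a)\ge x_1+a(x_3a-x_2)-x_4a^3=x_1+a(\eta x_2-x_4a^2)>0,$$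
because $x_4a^2=(1+\eta)^2\frac{x_2x_4}{x_3^2}\,x_2<\eta x_2$ by (ii).

**Step 4. Show that $s$ is positive along the dip.** For $0<b\le a$ and $j\ge1$,
$$\frac{s_{j+1}b}{s_j}\le\frac{s_2a}{s_1}=(1+\eta)\rho<1$$
by Step 1 and (i). So $s_3b^2-s_4b^3+\cdots\ge0$, and
$$s(b)\ge s_1-s_2b\ge s_1-s_2a=s_1\bigl(1-(1+\eta)\rho\bigr)>0 .$$
Also $s(0)=s_1>0$. So $s>0$ on $[0,a]$.

**Step 5. Lift the dip just off the axis.** Let
$$\lambda^*=\max_{b\in[0,a]}\left(-\frac{x(b)}{s(b)}\right).$$
Since $x(a')<0$, $\lambda^*>0$. Since $x>0$ at both endpoints, the maximum is attained at some $b^*$ in the open interval $(0,a)$. By the choice of $\lambda^*$, $x+\lambda^*s\ge0$ on $[0,a]$, with a zero at $b^*$. The polynomial $x+\lambda^*s$ is not identically zero, because it is positive at $0$. For $\lambda>\lambda^*$ we have $x+\lambda s=(x+\lambda^*s)+(\lambda-\lambda^*)s>0$ on $[0,a]$.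

Choose a disc around $b^*$ whose real points all lie in $(0,a)$. As $\lambda$ decreases to $\lambda^*$, the polynomials $x+\lambda s$ converge to $x+\lambda^*s$. By Hurwitz, for $\lambda>\lambda^*$ close enough to $\lambda^*$ the polynomial $x+\lambda s$ has a zero in the disc. This zero is not real, since $x+\lambda s>0$ at all real points of the disc. Fix such a $\lambda$. Because $X(-b)+\lambda\sigma(-b)=-b\,\bigl(x(b)+\lambda s(b)\bigr)$, the polynomial $X+\lambda\sigma$ has a non-real zero.

**Step 6. Return to polytopes.** By (7), the normalized polynomials $f_{P_N(\lambda)}$ converge to $X+\lambda\sigma$. By Hurwitz, $f_{P_N(\lambda)}$ has a non-real zero for all large $N$. $\blacksquare$
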